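# Random walk on a percolation cluster: the limit of $t^{-d/(d+2)}\log E^\omega(\alpha^{N(t)})$

## 1. Staying in a ball of radius $t^{1/(d+2)}$: a guessed limit and three tests

Fix $d\ge 2$ and open each edge of $\mathbb Z^d$ independently with probability $p$, where $p>p_c$, so that almost surely there is exactly one infinite open cluster $\mathcal C=\mathcal C(\omega)$. Condition on $0\in\mathcal C$ and run the simple symmetric random walk $(X_s)$ on $\mathcal C$ from $0$, in discrete time, each step going to a uniformly chosen neighbor in $\mathcal C$. Let $N(t)=\#\{X_s:0\le s\le t\}$ be the number of sites visited, and let $\alpha\in\,]0,1[$. How does $E^\omega(\alpha^{N(t)})$ decay, for a typical fixed $\omega$?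

On the full grid, a theorem of Donsker and Varadhan says that $t^{-d/(d+2)}\log E(\alpha^{N(t)})$ converges to a limit $c_d(\alpha)\in\,]-\infty,0[$. On the cluster, a theorem of C. Rau says that for almost every $\omega$ and large $t$,
$$e^{-C_1t^{d/(d+2)}}\le E^\omega(\alpha^{N(t)})\le e^{-C_2t^{d/(d+2)}},\qquad 0<C_2\le C_1<\infty .$$
The question, from the report "Heat Kernels, Stochastic Processes and Functional Inequalities", is whether $t^{-d/(d+2)}\log E^\omega(\alpha^{N(t)})$ (a) has a limit for almost every $\omega$, or (b) fails to have one with positive probability.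

The answer one would first guess is (a), with a formula. Throughout,
$$n=t^{1/(d+2)},\qquad t\,n^{-2}=n^d=t^{d/(d+2)},\qquad \beta=\log(1/\alpha).$$
Suppose the walk stays in the Euclidean ball of radius $Rn$ up to time $t$. The ball contains about $\theta\omega_dR^dn^d$ points of $\mathcal C$, where $\theta$ is the density of $\mathcal C$ and $\omega_d$ the volume of the unit ball. This costs a factor $e^{-\beta\theta\omega_dR^dn^d}$. If the walk looks Brownian on large scales, staying there costs $e^{-tD\mu_1/(Rn)^2}=e^{-n^dD\mu_1R^{-2}}$, where $\mu_1$ is the principal Dirichlet eigenvalue of the negative Laplacian on the unit ball and $D$ is a diffusion constant. So the guess is that the limit exists and equals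
$$-\inf_{R>0}\{\beta\theta\omega_dR^d+D\mu_1R^{-2}\}.$$

**Test 1: the full grid.** Let $p=1$, $A=\{1,\dots,h\}^d$ and $\varphi(x)=\prod_i\sin\frac{\pi x_i}{h+1}$. This function vanishes at the neighbors of $A$ outside $A$, and on $A$ averaging it over the $2d$ neighbors multiplies it by $\cos\frac\pi{h+1}$. So the probability to stay in $A$ decays like $(\cos\frac{\pi}{h+1})^t=e^{-(1+o(1))\pi^2t/(2h^2)}$ (when $t/h^2\to\infty$), while the range costs at most $e^{-\beta h^d}$. With $h=Hn$ the total exponent is $n^d(\beta H^d+\frac{\pi^2}{2H^2})$. For $h=n^{1+\gamma}$ with $\gamma>0$ the first cost is $n^{d+d\gamma}$, and with $\gamma<0$ the second is of order $n^{d-2\gamma}$. So radius of order $n$ is right. Since $\frac{\pi^2}{2H^2}=\frac1{2d}\cdot\frac{d\pi^2}{H^2}$, and $d\pi^2/H^2$ is the Dirichlet eigenvalue of a cube of side $H$, we read off $D=\frac1{2d}$ when $p=1$.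

**Test 2: the value of $D$ for $p<1$.** The cheapest trial function on $\mathcal C$ is $g(x/n)$ with $g$ smooth and compactly supported. Its energy (sum of squared increments over cluster edges) is about $n^{d-2}E[a_1]\int|\nabla g|^2$, where $a_1$ indicates that $\{0,e_1\}$ is an edge of $\mathcal C$. Its squared norm with weight $\deg$ is about $n^dm\int g^2$ with $m=E[\deg(0);0\in\mathcal C]=2dE[a_1]$. The quotient suggests $D=\frac1{2d}$ for every $p$. This is only an upper bound for an eigenvalue, and Section 3 shows that it is not sharp for any $p<1$. The right constant will be $D=\bar a/m$, with $\bar a$ the effective conductivity of the cluster.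

**Test 3: dead ends.** Could the walk use exceptional places of $\omega$? Suppose $\mathcal C$ contains a straight dead-end line: vertices $x_i=x_1+(i-1)e$, $1\le i\le h+1$, $|e|=1$, with consecutive vertices joined and all other edges at $x_1,\dots,x_h$ closed. The function $f(x_i)=\cos\frac{\pi(i-1)}{2h}$ vanishes at $x_{h+1}$, and on $\{x_1,\dots,x_h\}$ the walk's averaging multiplies it by $\cos\frac{\pi}{2h}$ (at the tip $x_1$ the only neighbor is $x_2$, and $f(x_2)=\cos\frac\pi{2h}f(x_1)$). As $f$ is largest at $x_1$, the walk from $x_1$ stays on the line for $t$ steps with probability at least $(\cos\frac\pi{2h})^t$. With $h=Kn$ this is $e^{-n^d(\pi^2/(8K^2)+o(1))}$, and the range costs only $e^{-\beta Kn}=e^{-o(n^d)}$, since $d\ge2$. If such lines with $K$ large existed at graph distance $o(n^d)$ from $0$, the guess would be false.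

They do not exist. The $2d-2$ transverse edges at $x_1,\dots,x_h$ are all distinct, so a given line is a dead end with probability at most $(1-p)^{(2d-2)h}$. There are at most $2d(2t+1)^d$ candidates with $x_1\in[-t,t]^d$. With $h=\lceil n^{1/2}\rceil$ the probabilities are summable in $t$, so for large $t$ there is no such line with $h\ge n^{1/2}$. The guess survives, with a lot of room. But the test tells us what must be proved: in the whole region of size $t$ around $0$, *no* local peculiarity of $\omega$ may help the walk.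

The guess with $D=\bar a/m$ turns out to be true. We first make every symbol precise.

## 2. Percolation, Dirichlet eigenvalues, ergodic averages

**Definition 1 (percolation).** Let $\mathbb E_d$ be the edge set of the grid, $\Omega=\{0,1\}^{\mathbb E_d}$, and $Q$ the product Bernoulli($p$) measure, $p_c<p\le1$. The edges $b$ with $\omega(b)=1$ are open. $Q$-a.s. there is a unique infinite open cluster $\mathcal C$. Put $\theta=Q(0\in\mathcal C)>0$, $Q_0=Q(\cdot\mid0\in\mathcal C)$, $\deg(x)$ the number of open edges at $x$, and $m=E_Q[\deg(0);0\in\mathcal C]$. The shift $\tau_x$ is such that the edge $\{0,e_j\}$ in $\tau_x\omega$ is the edge $\{x,x+e_j\}$ in $\omega$. For $|e|=1$, $a_e(\omega)\in\{0,1\}$ indicates that $\{0,e\}$ is an open edge of $\mathcal C$; $a_j=a_{e_j}$. For a function $\psi$ on $\Omega$, $D_j\psi=\psi\circ\tau_{e_j}-\psi$.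

By stationarity and symmetry $m=\sum_{|e|=1}E[a_e]=2dE[a_1]$, and $\theta\le m\le 2d$. We write $P^\omega_x$, $E^\omega_x$ for the walk started at $x\in\mathcal C$, and $P^\omega,E^\omega$ if $x=0$.

**Definition 2 (energy and eigenvalue).** For $U\subset\mathbb Z^d$ let $\mathcal E_U(f)=\sum(f(x)-f(y))^2$ over open edges $\{x,y\}$ with both endpoints in $\mathcal C\cap U$; $\mathcal E=\mathcal E_{\mathbb Z^d}$. Let $\|f\|^2=\sum_{x\in\mathcal C}\deg(x)f(x)^2$. For finite $A\subset\mathcal C$,
$$\lambda(A)=\min\{\mathcal E(f)/\|f\|^2:\ f\ne0,\ f=0\text{ off }A\},\qquad\lambda(\emptyset)=+\infty .$$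

For example, the dead-end line of Test 3 has $\lambda(\{x_1,\dots,x_h\})=1-\cos\frac{\pi}{2h}$, because the $f$ used there is a positive eigenfunction. Clearly $\lambda$ decreases when $A$ grows.

Let $P$ be the transition operator. It is self-adjoint for $\langle f,g\rangle_{\deg}=\sum\deg fg$, and
$$\langle f,(I-P)f\rangle_{\deg}=\sum_x\sum_{y\sim x}f(x)(f(x)-f(y))=\mathcal E(f).$$
So with $P_A=1_AP1_A$, the number $1-\lambda(A)$ is the largest eigenvalue of $P_A$. By Perron–Frobenius it is the spectral radius, hence the norm of $P_A$ on $\ell^2(A,\deg)$. Two consequences follow for finite $A\ne\emptyset$. For $x\in A$,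
$$P_x^\omega(X_s\in A,\,s\le t)=\Big\langle\frac{\delta_x}{\deg x},P_A^t1_A\Big\rangle_{\deg}\le\|1_A\|(1-\lambda(A))^t. \tag{2.1}$$
Conversely, there is $x^*\in A$ with
$$P_{x^*}^\omega(X_s\in A,\,s\le t)\ge(1-\lambda(A))^t\quad\text{for all }t. \tag{2.2}$$
Indeed $P_A$ is block diagonal over the connected components of $A$. Let $A'$ be a component whose block has top eigenvalue $1-\lambda(A)$, let $\varphi>0$ be its Perron eigenfunction, and let $x^*$ be a maximum point of $\varphi$. Then $(1-\lambda(A))^t\varphi(x^*)=E_{x^*}[\varphi(X_t);X_s\in A',s\le t]\le\varphi(x^*)P_{x^*}(X_s\in A',s\le t)$.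

We write $\mathbb B(x,k)$ for the closed sup-norm ball in $\mathbb Z^d$, $\partial\mathbb B(x,k)=\{y:|y-x|_\infty=k\}$, $d_\omega$ for the graph distance in $\omega$, and $\nabla_jh(v)=h(v+e_j)-h(v)$. Constants $C,c>0$ depend only on $d,p$ and change from place to place. For $v>0$ let $\mu(v)=\mu_1(\omega_d/v)^{2/d}$, the principal Dirichlet eigenvalue of a ball of volume $v$; $\mu(0)=+\infty$.

The proof uses the following published inputs (trivial for $p=1$) and textbook facts.

**(I1)** $Q(0\leftrightarrow\partial\mathbb B(0,k),\ 0\notin\mathcal C)\le Ce^{-ck}$. (Chayes–Chayes–Grimmett–Kesten–Schonmann, Ann. Probab. 1989; Grimmett, *Percolation*, 2nd ed., Ch. 8; for $d\ge3$ together with Grimmett–Marstrand.)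

**(I2)** There is $\rho<\infty$ with $Q(0\leftrightarrow y,\ d_\omega(0,y)>\rho|y|_1)\le Ce^{-c|y|_1}$ for all $y$. (Antal–Pisztora, Ann. Probab. 24 (1996), Thm 1.1.)

**(I3)** The mean ergodic theorem along cubes, in $L^1$ and $L^2$. Also the pointwise theorem (Wiener, Tempelman) for bounded functions along boxes $\prod_i[0,b_is)$, $b_i>0$ rational, $s\to\infty$, and along their reflections. By inclusion–exclusion, averages over $s\prod_i[b_i',b_i)$ with rational $b_i'<b_i$ converge too. (Reflecting changes the boxes only by lattice points on faces, which are negligible for bounded functions.) Approximating uniformly by step functions supported in a common compact set, for bounded $h$ and a.e. $\omega$,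
$$s^{-d}\sum_xg(x/s)\,h(\tau_x\omega)\to E[h]\int g\quad(s\to\infty)\quad\text{for all }g\in C_c(\mathbb R^d). \tag{2.3}$$

**(I4)** Hoeffding: if $Y_1,\dots,Y_r\in[0,M]$ are independent, then $\mathrm{Prob}\big(\sum(Y_i-EY_i)\ge ru\big)\le e^{-2ru^2/M^2}$. Rellich: a bounded sequence in $H^1(\mathbb R^d)$ with supports in one compact set has a subsequence converging in $L^2$. Pólya–Szegő: symmetric rearrangement of $|u|$ keeps the $L^2$ norm and does not increase $\int|\nabla u|^2$. If $u\in H^1$ has compact support and $|\{u\neq0\}|\le v$, $v>0$, the rearrangement lies in $H_0^1$ of a ball of volume $v$, so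
$$\int|\nabla u|^2\ge\mu(v)\int u^2 . \tag{2.4}$$

## 3. The effective conductivity of the cluster

The trial function of Test 2 can be improved by adding small stationary oscillations adapted to the cluster. The best gain per unit volume is a minimization over functions of the environment. Let $H$ be the Hilbert space of (classes of) fields $G=(G_1,\dots,G_d)$ on $\Omega$ with
$$\langle G,G'\rangle_H=E_Q\sum_ja_jG_jG'_j ,$$
and let $\mathcal G$ be the closure in $H$ of $\{D\psi:\psi\in L^\infty(Q)\}$. For $q\in\mathbb R^d$, seen as a constant field, put $\Psi^q=q-\mathrm{proj}_{\mathcal G}\,q$, which is linear in $q$. Then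
$$\|\Psi^q\|_H^2=\inf_{\psi\in L^\infty(Q)}E_Q\sum_ja_j(q_j+D_j\psi)^2 . \tag{3.1}$$

**Definition 3 (effective conductivity).** The number $\bar a$ is defined by $\|\Psi^q\|_H^2=\bar a|q|^2$.

*Why this is possible.* The left side is a quadratic form in $q$. By stationarity, the term for $j$ in (3.1) equals the one obtained by looking from $0$ along $-e_j$, so (3.1) is also
$$\inf_\psi\tfrac12E\sum_{|e|=1}a_e(q\cdot e+\psi\circ\tau_e-\psi)^2.$$
Now $Q$ is invariant under coordinate permutations and reflections of the lattice. Composing $\psi$ with such a symmetry shows that the form is invariant under permutations and sign changes of the coordinates of $q$. Sign changes make it diagonal; permutations make the diagonal constant.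

*Examples.* For $p=1$ we have $a_j=1$ and $E[D_j\psi]=0$, so $\psi=0$ is optimal and $\bar a=1$. In general $\psi=0$ gives $\bar a\le E[a_1]=m/(2d)$, which is Test 2. If equality held, then $e_1\perp\mathcal G$, that is, $E[a_1D_1\psi]=E[\psi\,(a_1\circ\tau_{-e_1}-a_1)]=0$ for all bounded $\psi$, so $a_1\circ\tau_{-e_1}=a_1$ a.s. The shift $\tau_{e_1}$ is ergodic for the product measure, so $a_1$ would be a.s. constant. As $E[a_1]>0$ this forces $a_1=1$ a.s., hence $p=1$. So $2d\bar a/m<1$ for every $p\in(p_c,1)$. That $\bar a>0$ is proved in Section 7.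

We need two properties of the *flux* $J_j(x)=J^q_j(x)=(a_j\Psi^q_j)(\tau_x\omega)$, which is a well-defined element of $L^2(Q)$ and vanishes unless $\{x,x+e_j\}$ is an open edge of $\mathcal C$. First, its mean: since $\Psi^q\perp\mathcal G$, polarization gives
$$E[a_j\Psi^q_j]=\langle\Psi^q,e_j\rangle_H=\langle\Psi^q,\Psi^{e_j}\rangle_H=\bar a\,q_j. \tag{3.2}$$
Second, it has no divergence. From $\Psi^q\perp D\psi$ and stationarity, $E\big[\psi\sum_j(J_j(-e_j)-J_j(0))\big]=0$ for all bounded $\psi$. So a.s.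
$$\sum_j\big(J_j(x-e_j)-J_j(x)\big)=0\quad\text{for all }x\in\mathbb Z^d. \tag{3.3}$$

## 4. The limit, its formula, and three complements

For $b>0$ put
$$I(b)=\inf_{v>0}\Big\{bv+\frac{\bar a}m\mu(v)\Big\}.$$

**Theorem.** Let $d\ge2$ and $p_c<p\le1$. For $Q_0$-a.e. $\omega$, for all $\alpha\in\,]0,1[$ simultaneously,
$$\lim_{t\to\infty}t^{-\frac d{d+2}}\log E^\omega(\alpha^{N(t)})=-I(\beta\theta),\qquad I(\beta\theta)=\frac{d+2}2(\beta\theta\omega_d)^{\frac2{d+2}}\Big(\frac{2\bar a\mu_1}{dm}\Big)^{\frac d{d+2}}\in\,]0,\infty[ .$$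
In particular alternative (a) holds for all $d\ge2$, $p>p_c$, $\alpha\in\,]0,1[$.

**Complements.**

1. The convergence is uniform over starting points $x\in\mathcal C$, $|x|_\infty\le s_t$, for any $s_t=o(t^{d/(d+2)})$.
2. (Lower large deviations.) $Q_0$-a.s., for all $v>0$: $t^{-d/(d+2)}\log P^\omega\big(N(t)\le v\,t^{d/(d+2)}\big)\to-\frac{\bar a}m\mu(v/\theta)$.
3. $-I(\beta\theta)=c_d(\alpha)\,\theta^{2/(d+2)}(2d\bar a/m)^{d/(d+2)}$.

The closed form is calculus. With $v=\omega_dR^d$ one minimizes $AR^d+BR^{-2}$, where $A=\beta\theta\omega_d$ and $B=\bar a\mu_1/m$. The minimum is at $R^{d+2}=\frac{2B}{dA}$, where $BR^{-2}=\frac d2AR^d$, so the value is $\frac{d+2}2AR^d=\frac{d+2}2A^{2/(d+2)}(2B/d)^{d/(d+2)}$. In particular $I$ is a constant times $b^{2/(d+2)}$, hence continuous.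

## 5. Lower bound: a trial function with correctors

**Step 1: the eigenvalue of a ball.** The purpose is to show that for $A_0=\mathcal C\cap\{|x|<Rn\}$ and each rational $R>0$, a.s.
$$\limsup_{t\to\infty}n^2\lambda(A_0)\le\frac{\bar a}m\mu_1R^{-2},\qquad |A_0|\sim\theta\omega_dR^dn^d. \tag{5.1}$$
Let $g\in C_c^\infty(\{|y|<R\})$, $\epsilon>0$, and choose bounded $\psi_i$ with $\|e_i+D\psi_i-\Psi^{e_i}\|_H\le\epsilon$. On $\mathcal C$ set
$$f_n(x)=g(x/n)+\frac1n\sum_i\partial_ig(x/n)\,\psi_i(\tau_x\omega),$$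
which vanishes off $A_0$. A Taylor expansion gives
$$f_n(x+e_j)-f_n(x)=\frac1n\sum_i\partial_ig(x/n)\big(\delta_{ij}+D_j\psi_i(\tau_x\omega)\big)+O(n^{-2}).$$
Square, multiply by $a_j(\tau_x\omega)$, sum, and apply (2.3) to the products $\partial_ig\,\partial_{i'}g$ and the bounded functions $\sum_ja_j(\delta_{ij}+D_j\psi_i)(\delta_{i'j}+D_j\psi_{i'})$. Almost surely
$$n^{2-d}\mathcal E(f_n)\to\int\Big\|\sum_i\partial_ig(y)(e_i+D\psi_i)\Big\|_H^2dy\le(\bar a^{1/2}+\epsilon\sqrt d)^2\int|\nabla g|^2,\qquad n^{-d}\|f_n\|^2\to m\int g^2.$$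
The inequality holds because $\|\sum_i\partial_ig\,\Psi^{e_i}\|_H=\bar a^{1/2}|\nabla g|$ and the error is at most $\epsilon\sum_i|\partial_ig|\le\epsilon\sqrt d|\nabla g|$. Taking the quotient and optimizing over countably many $g$ (dense in $H_0^1$ of the ball) and $\epsilon$ gives the first part of (5.1). For the second, squeeze the indicator of the ball between continuous functions in (2.3) with $h=1\{0\in\mathcal C\}$.

**Step 2: getting there costs only $e^{O(n)}$.** By (I2) and Borel–Cantelli over $y$, $Q_0$-a.s.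
$$d_\omega(0,y)\le\rho|y|_1+C(\omega)\quad\text{for all }y\in\mathcal C. \tag{5.2}$$
Let $\lambda=\lambda(A_0)$ and let $x^*\in A_0$ be as in (2.2). Then $\ell:=d_\omega(0,x^*)\le C_Rn+C(\omega)$.

**Step 3: assembling.** Follow a geodesic from $0$ to $x^*$ (probability at least $(2d)^{-\ell}$), then stay $t$ steps in $A_0$. The range up to time $t$ is at most that up to time $t+\ell$, so
$$P^\omega\big(N(t)\le|A_0|+\ell+1\big)\ge(2d)^{-\ell}(1-\lambda)^t,\qquad E^\omega(\alpha^{N(t)})\ge\alpha^{|A_0|+\ell+1}(2d)^{-\ell}(1-\lambda)^t. \tag{5.3}$$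
Here $\ell=O(n)=o(n^d)$ because $d\ge2$, and $t\log(1-\lambda)=-t\lambda+O(t\lambda^2)$ with $t\lambda^2=O(n^{d-2})$. By (5.1), for every rational $R>0$,
$$\liminf_{t\to\infty}n^{-d}\log E^\omega(\alpha^{N(t)})\ge-\Big(\beta\theta\omega_dR^d+\frac{\bar a}m\mu_1R^{-2}\Big).$$
Optimizing over $R$ gives $\liminf\ge-I(\beta\theta)$. The null set does not depend on $\alpha$.

## 6. The entropy of ranges, and why cubes of side $\sqrt n$

For the upper bound a sensible person sums over the possible ranges: by (2.1),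
$$E^\omega(\alpha^{N(t)})\le\sum_{A\ni0\text{ connected}}\alpha^{|A|}\,\|1_A\|\,e^{-t\lambda(A)} .$$
Suppose we even had a sharp Faber–Krahn inequality $n^2\lambda(A)\ge\frac{\bar a}m\mu(|A|/(\theta n^d))$. Then each term would be at most $e^{-n^d(I(\beta\theta)+o(1))}$. The approach stops at the number of terms. Already on $\mathbb Z^d$ there are at least $d^{\,r-1}$ connected sets of $r$ points containing $0$, namely the vertex sets of directed paths. With $r\approx vn^d$ this is exponential in $n^d$, the same order as the exponent, and the constant is lost.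

There is a second obstacle. To say that the spectral cost is governed by $\bar a$ everywhere in a region of size $t$, we need homogenization in about $t^d$ boxes of side $n$ at once. The ergodic theorem gives it in one box with probability tending to one, without a rate, and a union over $t^d$ boxes is out of reach.

Both obstacles are removed by describing everything through cubes of side $L=\lceil n^{1/2}\rceil$.

* Write $\alpha^{N(t)}$ as the probability that the walk avoids a random set $V$ of traps of density $1-\alpha$. In each cube, record only whether $V$ has few or many points there. In a box of side of order $n$ there are $2^{O((n/L)^d)}=e^{o(n^d)}$ such pictures.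
* A cube with few traps is expensive for $V$: it costs about $\alpha^{\theta L^d}$. In a cube with many traps an eigenfunction must be close to $0$ in mean square.
* Homogenization in one $L$-cube is needed only with probability tending to one. Distant cubes are nearly independent, so in a box of side of order $n$ the *fraction* of bad cubes is small except with probability $e^{-c(n/L)^d}$, and this beats the polynomial number of boxes.

The price is an analysis of functions that live only on $\mathcal C$. It needs a Poincaré inequality with no logarithmic loss (Section 7) and a sharp energy bound in one cube (Section 8).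

## 7. Nearest cluster points, detours, and their congestion

Functions on $\mathcal C$ will be extended to $\mathbb Z^d$ by looking at the nearest cluster point, and increments of the extension are paid for by paths in $\mathcal C$.

**Definition 4 (extension and detours).** Let $\pi(v)$ be the $|\cdot|_1$-closest point of $\mathcal C$ to $v$ (ties: lexicographic order of $\pi(v)-v$). For $f:\mathcal C\to\mathbb R$ put $\tilde f(v)=f(\pi(v))$, so $\tilde f=f$ on $\mathcal C$. For a grid edge $b=\{v,v'\}$, open or not, let $v_b$ be its lexicographically smaller endpoint, say $v_b=v$. Let $\gamma_b$ be a shortest path in $\mathcal C$ from $\pi(v)$ to $\pi(v')$ (possibly without edges), with ties broken by the lexicographic order of the sequence of steps. Put $r(b)=|\pi(v)-v|_1+|\pi(v')-v'|_1+|\gamma_b|$.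

*Example.* Take $d=2$ with all edges open except $b=\{0,e_1\}$. Then $\pi$ is the identity, $\gamma_b$ is a detour of three edges around $b$, $r(b)=3$, and $\gamma_{b'}=\{b'\}$ for $b'\ne b$. Each detour edge is used by two paths. With the notation $w,W$ of Definition 5 (any $k\ge3$), $w=2$ there, $W(b)=6$, $W=2$ for the detour edges, and $W=1$ for the rest.

**Lemma 1.** $Q(r(b)>s)\le Ce^{-c\sqrt s}$.

*Proof.* **Holes.** We bound the distance to $\mathcal C$. Let $s\ge9$ and $x_i=v+3\lfloor\sqrt s\rfloor i\,e_1$, $0\le i\le\sqrt s/3$; all are among the points $v+je_1$, $0\le j\le s$. The boxes $\mathbb B(x_i,\lfloor\sqrt s\rfloor)$ are disjoint, so the events $\{x_i\leftrightarrow\partial\mathbb B(x_i,\lfloor\sqrt s\rfloor)$ inside the box$\}$ are independent. Each has probability at least $\theta$, as it is implied by $x_i\in\mathcal C$. There are at least $\sqrt s/3$ of them, so none occurs with probability at most $(1-\theta)^{\sqrt s/3}$. By (I1), one occurs with $x_i\notin\mathcal C$ with probability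 at most $C\sqrt s\,e^{-c\sqrt s}$. Hence
$$Q\big(\mathcal C\cap\{v+je_1:0\le j\le s\}=\emptyset\big)\le Ce^{-c\sqrt s};\quad\text{in particular } Q(|\pi(v)-v|_1>s)\le Ce^{-c\sqrt s}.$$

**Distances.** We bound $|\gamma_b|$ by going through a faraway cluster point, so that (I2) is effective. Let $h$ be large. By the hole bound started at $v+3he_1$, with probability at least $1-Ce^{-c\sqrt h}$ there is $w=v+je_1\in\mathcal C$ with $3h\le j\le4h$. Any $x$ with $|x-v|_1\le h$ has $2h\le|x-w|_1\le5h$. By (I2) and a union over $x$ and $w$, outside an event of probability $Ch^{d+1}e^{-ch}$ every such $x\in\mathcal C$ has $d_\omega(x,w)\le5\rho h$. So with probability at least $1-Ce^{-c\sqrt h}$, any two points of $\mathcal C$ within $\ell^1$-distance $h$ of $v$ are at graph distance at most $10\rho h$. Take $h=\lfloor s/(10\rho+4)\rfloor$. If moreover $|\pi(v)-v|_1,|\pi(v')-v'|_1\le h-1$, then $\pi(v),\pi(v')$ are within $h$ of $v$ and $r(b)\le(10\rho+2)h\le s$. $\square$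

**Definition 5 (local versions, congestion).** For $k\ge2$ let $\mathcal C^k=\{x:x$ is joined to $\partial\mathbb B(x,k)$ by an open path in $\mathbb B(x,k)\}$; it contains $\mathcal C$. Let $\pi^k(v)$ be the closest point of $\mathcal C^k$ (same tie rule) if there is one at $\ell^1$-distance at most $k$; otherwise it is undefined. For $b=\{v,v'\}$, if both $\pi^k(v),\pi^k(v')$ exist and $r:=|\pi^k(v)-v|_1+|\pi^k(v')-v'|_1+d_\omega(\pi^k(v),\pi^k(v'))\le k$, let $\gamma^k_b$ be the shortest open path between them (same tie rule) and $r^k(b)=r$. Otherwise $\gamma^k_b=\emptyset$, $r^k(b)=0$. Set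
$$w^k(e)=\#\{b:e\in\gamma_b^k\},\qquad W^k(b)=\sum_{e\in\gamma_b^k}w^k(e).$$

*Locality.* The path $\gamma_b^k$ lies within $\ell^1$-distance $r^k(b)\le k$ of $v_b$. So $w^k\le Ck^d$ and $0\le W^k\le Ck^{d+1}$. Membership in $\mathcal C^k$ is decided within distance $k$, so $\gamma_b^k,r^k(b)$ depend only on the edges in $\mathbb B(v_b,2k+2)$. Only $b'$ with $|v_b-v_{b'}|_1\le2k+C$ contribute to $W^k(b)$, so for $k$ large $W^k(b)$ depends only on the edges in $\mathbb B(v_b,6k)$.

*Mean congestion.* If $\mathcal C^k=\mathcal C$ on $\mathbb B(v_b,3k)$, then $\pi^k=\pi$ wherever it is defined at the endpoints of $b$, so $r^k(b)\in\{0,r(b)\}$. By Lemma 1 and (I1), for $s<k$ we get $Q(r^k(b)>s)\le Ce^{-c\sqrt s}+Ck^de^{-ck}\le C'e^{-c'\sqrt s}$, and for $s\ge k$ the probability is $0$. If $\gamma_b^k$ and $\gamma_{b'}^k$ share an edge, then $r^k(b)+r^k(b')\ge|v_b-v_{b'}|_1$, and they share at most $r^k(b)$ edges. Therefore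
$$E[W^k(b)]\le\sum_{b'}E\big[r^k(b)\,1\{r^k(b)+r^k(b')\ge|v_b-v_{b'}|_1\}\big]\le C_W<\infty \tag{7.1}$$
uniformly in $k,b$. Indeed, by Cauchy–Schwarz and the tails, the term of $b'$ is at most $Ce^{-c\sqrt{|v_b-v_{b'}|_1}}$.

For $N$ large and $y\in\mathbb Z^d$ put $k_N=\lceil(\log N)^4\rceil\le N/10$ and, as sets of lattice points,
$$B=y+[0,N)^d,\qquad B'=y+[-N,2N)^d,\qquad B''=y+[-2N,3N)^d,$$
$\bar f_B=N^{-d}\sum_{v\in B}\tilde f(v)$, and $g_B(f)=N^{-d}\sum_{v\in B}\nabla\tilde f(v)\in\mathbb R^d$ (the mean gradient). Let $\mathcal T_N(y)$ be the event that, with $k=k_N$: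

* (i) $\mathcal C^k=\mathcal C$ on $B''$, and $r(b)\le k$ for all grid edges $b$ inside $B'$;
* (ii) on every axis-parallel line of $B'$ (its $3N-1$ edges), $\sum_bW^k(b)\le3(C_W+1)N$.

On $\mathcal T_N(y)$, $|\pi(v)-v|_1\le k$ for $v\in B'$, so $\tilde f$ on $B'$ depends only on $f$ on $\mathcal C\cap B''$. Using only the bound $W^k\le Ck^{d+1}$ instead of (ii) would insert a power of $\log N$ in the next lemma; then the eigenfunctions of Section 10 would not be bounded in $H^1$. This is why congestion is averaged along lines.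

**Lemma 2.** $Q(\mathcal T_N(y)^c)\le Ce^{-c(\log N)^2}$. On $\mathcal T_N(y)$, for all $f:\mathcal C\cap B''\to\mathbb R$,
$$\sum_{v\in B'}(\tilde f(v)-\bar f_B)^2\le C_3N^2\mathcal E_{B''}(f), \tag{P}$$
$$\Big(\sum_{v\in B}\sum_j|\nabla_j\tilde f(v)|\Big)^2\le C_3N^d\mathcal E_{B''}(f),\quad\text{so}\quad|g_B(f)|^2\le C_3N^{-d}\mathcal E_{B''}(f), \tag{G}$$
and for all $c_b\ge0$ and any set $S$ of grid edges inside $B'$, with $|\nabla_b\tilde f|=|\tilde f(v)-\tilde f(v')|$ for $b=\{v,v'\}$,
$$\sum_{b\in S}c_b|\nabla_b\tilde f|\le\Big(\sum_{b\in S}c_b^2W^k(b)\Big)^{1/2}\mathcal E_{B''}(f)^{1/2}. \tag{CS}$$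

*Proof.* **Probability.** By (I1) and Lemma 1, (i) fails with probability at most $CN^d(e^{-ck}+e^{-c\sqrt k})\le Ce^{-c(\log N)^2}$, as $\sqrt k\ge(\log N)^2$. For (ii), split the edges of a line into classes of indices mod $13k$. Within a class the balls $\mathbb B(v_b,6k)$ are disjoint, so the $W^k(b)$ are independent, lie in $[0,Ck^{d+1}]$ and have means at most $C_W$; a class has at least $cN/k$ elements. By Hoeffding a class sum exceeds $(C_W+1)\cdot\#\text{class}$ with probability at most $\exp(-cN/k^{2d+3})$. Sum over the $13k$ classes and the $d(3N)^{d-1}$ lines; since $k$ is a power of $\log N$, the result is smaller than required.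

**Inequality (CS).** This step routes increments through $\mathcal C$. On $\mathcal T_N(y)$, for $b=\{v,v'\}$ inside $B'$, the points $\pi(v),\pi(v')$ are within $k$ of $B'$, and there $\mathcal C^k=\mathcal C$. So $\pi^k=\pi$ at both endpoints, and since $r(b)\le k$ we have $\gamma_b=\gamma_b^k\subset B''$. With $|\nabla f(e)|$ the absolute increment along $e$,
$$\sum_{b\in S}c_b|\nabla_b\tilde f|\le\sum_{b\in S}\sum_{e\in\gamma_b}c_b\sqrt{w^k(e)}\,\frac{|\nabla f(e)|}{\sqrt{w^k(e)}}\le\Big(\sum_{b\in S}c_b^2W^k(b)\Big)^{1/2}\Big(\sum_{b\in S}\sum_{e\in\gamma_b}\frac{|\nabla f(e)|^2}{w^k(e)}\Big)^{1/2}.$$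
In the last double sum each $e$ occurs for at most $w^k(e)$ edges $b$, so it is at most $\mathcal E_{B''}(f)$.

**Inequality (G).** Take $c_b=1$ and $S=\{\{v,v+e_j\}:v\in B\}$. By (ii), summed over the $d(3N)^{d-1}$ lines, $\sum_SW^k\le CN^d$.

**Inequality (P).** For $v,v'\in B'$ let $\Gamma_{vv'}\subset B'$ be the grid path from $v$ to $v'$ that changes coordinates $1,\dots,d$ successively. It uses parts of at most $d$ lines, so $\sum_{b\in\Gamma_{vv'}}W^k(b)\le CN$, and as in (CS)
$$(\tilde f(v)-\tilde f(v'))^2\le CN\sum_{b\in\Gamma_{vv'}}\sum_{e\in\gamma_b}\frac{|\nabla f(e)|^2}{w^k(e)} .$$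
An edge $b$ of direction $i$ lies in $\Gamma_{vv'}$ only if $v$ agrees with $b$ in the coordinates $>i$ and $v'$ agrees with $b$ in the coordinates $<i$. This leaves at most $(3N)^i(3N)^{d-i+1}=(3N)^{d+1}$ pairs. Summing over pairs, $\sum_{v,v'\in B'}(\tilde f(v)-\tilde f(v'))^2\le CN^{d+2}\mathcal E_{B''}(f)$. By Jensen $\sum_{v\in B'}(\tilde f(v)-\bar f_B)^2\le N^{-d}\sum_{v\in B',v'\in B}(\tilde f(v)-\tilde f(v'))^2$, and (P) follows. $\square$

**Corollary.** $\bar a>0$; hence $I(\beta\theta)\in\,]0,\infty[$.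

*Proof.* Let $|q|=1$, $\psi\in L^\infty$, $y=0$ and $f(x)=q\cdot x+\psi(\tau_x\omega)$. On $\mathcal T_N(0)$ we have $|\tilde f(v)-q\cdot v|\le k_N+\|\psi\|_\infty$ on $B'$. Telescoping $\nabla_j\tilde f$ along the $N^{d-1}$ lines of $B$ gives $g_B(f)=q+O((k_N+\|\psi\|_\infty)/N)$. Take expectations in (G) on $\mathcal T_N(0)$, use $E[\mathcal E_{B''}(f)]\le(5N)^dE\sum_ja_j(q_j+D_j\psi)^2$, and let $N\to\infty$: $1\le5^dC_3\,E\sum_ja_j(q_j+D_j\psi)^2$. So $\bar a\ge(5^dC_3)^{-1}$. $\square$

## 8. The flux and the energy of a given mean gradient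

A function on one cube with mean gradient $g$ should have energy at least about $\bar a|g|^2$ per unit volume. To prove such a lower bound for *all* functions at once, one tests against the divergence-free flux $J$.

**Definition 6 (homogenization in a cube).** $\mathfrak H_{L,\epsilon}(y)$ is the event that, with $N=L$ in the notation of Section 7, all $\pi(v)$, $v\in B'$, are at $\ell^1$-distance at most $k_L$ from $v$, and for all $f:\mathcal C\cap B''\to\mathbb R$
$$\bar a^2|g_B(f)|^2\le L^{-d}\big[(\bar a+\epsilon)\mathcal E_B(f)+\epsilon\,\mathcal E_{B''}(f)\big].$$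

*Example.* For $p=1$ this is Jensen's inequality for the gradient. In $\sum_{v\in B}\nabla_jf(v)=S_{\rm in}+S_{\rm out}$, where $S_{\rm out}$ collects the $L^{d-1}$ edges leaving $B$, let $\mathcal E^{(j)}$ denote the part of the energy carried by edges of direction $j$. Then $S_{\rm in}^2\le L^d\mathcal E^{(j)}_B$ and $S_{\rm out}^2\le L^{d-1}\mathcal E^{(j)}_{B''}$, and $(S_{\rm in}+S_{\rm out})^2\le(1+\epsilon)S_{\rm in}^2+(1+\epsilon^{-1})S_{\rm out}^2$. So with $\bar a=1$ the event holds once $(1+\epsilon^{-1})L^{-1}\le\epsilon$.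

**Lemma 3.** For every $\epsilon>0$, $Q(\mathfrak H_{L,\epsilon}(0))\to1$ as $L\to\infty$.

*Proof.* Fix $\delta\in(0,1)$ and $\zeta\in C_c^\infty((0,1)^d)$ with $0\le\zeta\le1$ and $\int_{(0,1)^d}(1-\zeta)\le\delta$. Let $\delta'\in(0,1/20)$, $\ell=\lceil\delta'L\rceil$, $\zeta_L(x)=\zeta(x/L)$, $B=[0,L)^d$. Cut space into small cubes $\Delta_y=\ell y+[0,\ell)^d$, with $\Delta_y',\Delta_y''$ the enlarged cubes of Section 7 for $N=\ell$, and let $Y=\{y:\Delta_y\cap B\ne\emptyset\}$, whose size is bounded in terms of $\delta'$. $C_\zeta$ denotes constants depending on $\zeta$ (and $d,p$) but not on $\delta',L$. Work on $\mathcal T_L(0)\cap\bigcap_{y\in Y}\mathcal T_\ell(\ell y)$, whose probability tends to $1$. For $L$ large $\Delta_y\subset B'$ and $\Delta_y''\subset B''$, and each edge is in at most $5^d$ of the $\Delta_y''$. Let $|q|=1$, $J=J^q$. Adding a constant to $f$ changes nothing, so assume $\bar f_B=0$. Put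
$$S=\sum_{x,j}\zeta_L(x)J_j(x)\nabla_j\tilde f(x),\qquad S_0=\sum_x\zeta_L(x)\,q\cdot\nabla\tilde f(x).$$
The plan is $\bar aL^dq\cdot g_B(f)\approx\bar aS_0\approx S$, with $|S|$ bounded by the energy.

**Step 1: $S$ is bounded by the energy in $B$, with the sharp constant.** $J_j(x)\ne0$ only on edges of $\mathcal C$, where $\nabla_j\tilde f=\nabla_jf$, and for $L$ large $\zeta_L(x)\ne0$ implies $x,x+e_j\in B$. So
$$|S|\le\mathcal E_B(f)^{1/2}\Big(\sum_{x\in B,j}J_j(x)^2\Big)^{1/2}.$$
The last sum is a quadratic form in $q$. By the $L^1$ ergodic theorem, $L^{-d}\sum_{x\in B,j}J^{e_i}_jJ^{e_{i'}}_j\to\langle\Psi^{e_i},\Psi^{e_{i'}}\rangle_H=\bar a\delta_{ii'}$. So with probability tending to $1$ it is at most $(\bar a+\delta)L^d$ for all unit $q$.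

**Step 2: $\bar aS_0-S$ is small.** This is where the missing divergence is used: it moves the difference onto $\tilde f$ itself, and $J$ oscillates around its mean $\bar aq$. Summing by parts,
$$S=\sum_v\tilde f(v)\sum_j\big[(\zeta_L(v-e_j)-\zeta_L(v))J_j(v-e_j)+\zeta_L(v)(J_j(v-e_j)-J_j(v))\big]=-\sum_v\tilde f(v)\sum_j\nabla_j\zeta_L(v-e_j)\,J_j(v-e_j)$$
by (3.3), and likewise $S_0=-\sum_v\tilde f(v)\sum_jq_j\nabla_j\zeta_L(v-e_j)$. Let $K_j(v)=J_j(v-e_j)-\bar aq_j$, which is stationary, in $L^2$, and of mean zero by (3.2). With $\bar f_y:=\bar f_{\Delta_y}$,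
$$\bar aS_0-S=\sum_{y\in Y}\sum_{v\in\Delta_y}\big[(\tilde f(v)-\bar f_y)+\bar f_y\big]\sum_j\nabla_j\zeta_L(v-e_j)K_j(v).$$
*First part.* Here $|\nabla_j\zeta_L|\le C_\zeta/L$, and only $v\in B$ contribute. By Cauchy–Schwarz and (P) at scale $\ell$ it is at most
$$\frac{C_\zeta}L\big(5^dC_3\ell^2\mathcal E_{B''}(f)\big)^{1/2}\Big(\sum_{v\in B,j}K_j(v)^2\Big)^{1/2}\le C_\zeta\,\delta'L^{d/2}\mathcal E_{B''}(f)^{1/2}$$
with probability tending to $1$, since by the ergodic theorem $\sum_{v\in B,j}K_j^2\le CL^d$ with probability tending to $1$, and $\ell\le2\delta'L$ for $L$ large.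

*Second part.* On $\Delta_y$, $|\nabla_j\zeta_L(v-e_j)-\frac1L\partial_j\zeta(\ell y/L)|\le C_\zeta\delta'/L$ for $L$ large. So it is at most
$$\frac{C_\zeta}L\sum_{y\in Y}\ell^d|\bar f_y|\cdot\max_{y\in Y}\Big[\sum_j\Big|\ell^{-d}\sum_{v\in\Delta_y}K_j(v)\Big|+\delta'\ell^{-d}\sum_{v\in\Delta_y,j}|K_j(v)|\Big].$$
By stationarity and the mean ergodic theorem (for a bounded number of $y$) the bracket is at most $C\delta'$ for all $y\in Y$ with probability tending to $1$. By (P) at scale $L$ and $\bar f_B=0$,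
$$\sum_y\ell^d|\bar f_y|\le\sum_{v\in B'}|\tilde f(v)|\le CL^{d/2}\big(L^2\mathcal E_{B''}(f)\big)^{1/2}.$$
Since $K$ is linear in $q$, all this is uniform in unit $q$. Altogether, with probability tending to $1$,
$$|\bar aS_0-S|\le C_\zeta\,\delta'L^{d/2}\mathcal E_{B''}(f)^{1/2}\quad\text{for all }f\text{ and all unit }q.$$

**Step 3: the cutoff costs little.** By (CS) at scale $L$ with $c_b=1-\zeta_L(v)$ for $b=\{v,v+e_j\}$, $v\in B$, and $(1-\zeta_L)^2\le1-\zeta_L$,
$$|L^dq\cdot g_B(f)-S_0|\le\sum_{v\in B,j}(1-\zeta_L(v))|\nabla_j\tilde f(v)|\le\Big(\sum_{v\in B,j}(1-\zeta_L(v))W^k(\{v,v+e_j\})\Big)^{1/2}\mathcal E_{B''}(f)^{1/2}.$$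
By (7.1) the sum has expectation at most $C\delta L^d$ for $L$ large. By Markov it is at most $C\sqrt\delta L^d$ with probability at least $1-\sqrt\delta$.

**Step 4: combining.** Use $\bar aL^dq\cdot g_B(f)\le\bar a|L^dq\cdot g_B(f)-S_0|+|\bar aS_0-S|+|S|$ with $q$ parallel to $g_B(f)$. With probability at least $1-\sqrt\delta-o(1)$, for all $f$,
$$\bar aL^d|g_B(f)|\le L^{d/2}\big[(\bar a+\delta)^{1/2}\mathcal E_B(f)^{1/2}+(C\delta^{1/4}+C_\zeta\delta')\mathcal E_{B''}(f)^{1/2}\big].$$
Choose $\delta$ small, then $\zeta$, then $\delta'$ with $C_\zeta\delta'\le\delta^{1/4}$. Square with $(x+y)^2\le(1+\tau)x^2+(1+\tau^{-1})y^2$, $\tau=\delta^{1/4}$. The coefficient of $\mathcal E_B$ becomes $(1+\delta^{1/4})(\bar a+\delta)$, and that of $\mathcal E_{B''}$ is $(1+\delta^{-1/4})O(\delta^{1/2})=O(\delta^{1/4})$. So $\liminf_LQ(\mathfrak H_{L,\epsilon}(0))\ge1-\sqrt\delta$ for every small $\delta$. $\square$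

## 9. Good cubes throughout a region of size $t$

For $t\in\mathbb N$ put $L=\lceil n^{1/2}\rceil$, $k=k_L$, and let $B_z,B_z',B_z''$ be the cubes of Section 7 with $N=L$, $y=Lz$.

**Definition 7 (good cubes).** $z$ is $\epsilon$-good if $\mathfrak H_{L,\epsilon}(Lz)$ holds, $\big|L^{-d}|\mathcal C\cap B_z|-\theta\big|\le\epsilon$, and $|L^{-d}\deg(B_z)-m|\le\epsilon$, where $\deg(B_z)=\sum_{x\in\mathcal C\cap B_z}\deg(x)$; otherwise it is $\epsilon$-bad. (For $p=1$ and $t$ large every $z$ is good, by the example in Section 8.)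

For rational $R>0$ and $\kappa\in\mathbb Z^d$ with $|\kappa|_\infty\le2t/(Rn)+1$ let
$$\Lambda_\kappa=\mathbb Z^d\cap Rn(\kappa+(-1,1)^d),\qquad Z_\kappa=\{z:B_z\cap(Rn\kappa+[-Rn-2L,Rn+2L]^d)\ne\emptyset\}.$$
So $\#Z_\kappa$ is of order $(n/L)^d$, with constants depending on $R$.

**Lemma 4.** $Q$-a.s.: **(E1)** for all large $t$, $\mathcal T_L(Lz)$ holds for all $|Lz|_\infty\le4t$; **(E2)** for all rational $\epsilon,R>0$, $\max_\kappa\#\{z\in Z_\kappa:z\ \epsilon\text{-bad}\}/\#Z_\kappa\to0$ as $t\to\infty$.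

*Proof.* **(E1).** By Lemma 2 the failure probability is at most $Ct^de^{-c(\log t)^2}$, which is summable.

**(E2): making goodness local.** Independence requires a local notion. Replace $\mathcal C,\pi$ by $\mathcal C^k,\pi^k$ in the definition of good, with $\deg$ the number of open edges at $x$, and declare $z$ bad if some $\pi^k(v)$, $v\in B_z'$, is undefined. On $\mathcal T_L(Lz)$ we have $\mathcal C^k=\mathcal C$ on $B_z''$, and $|\pi(v)-v|_1\le k$ for $v\in B_z'$, so $\pi^k=\pi$ there and the two notions agree. The new notion depends only on edges inside $Lz+[-3L,4L)^d$, so it is independent for distinct $z$'s congruent mod $7$. Its failure probability $p_t$ tends to $0$, by Lemma 3, the ergodic theorem (for $1\{0\in\mathcal C\}$ and $\deg(0)1\{0\in\mathcal C\}$) and Lemma 2.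

**(E2): counting.** $Z_\kappa$ is a box of $z$'s, and for $t$ large each of its residue classes mod $7$ has at least $c_R(n/L)^d$ elements. If more than $\epsilon'\#Z_\kappa$ of its sites are bad, then in some class more than a fraction $\epsilon'$ is bad. By Hoeffding in each class and a union over $\kappa$, for fixed $\epsilon'>0$ some $Z_\kappa$ contains more than $\epsilon'\#Z_\kappa$ bad sites (new sense) with probability at most $C_Rt^d\exp(-c_{\epsilon',R}(n/L)^d)$ for $t$ large. This is summable, since $(n/L)^d\ge cn^{d/2}$. For $t$ large all $z\in\bigcup_\kappa Z_\kappa$ satisfy $|Lz|_\infty\le4t$, so by (E1) new-sense bad equals bad. Conclude with Borel–Cantelli over the countably many rational $\epsilon,\epsilon',R$. $\square$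

From now on fix $\omega$ satisfying (E1) and (E2). The rest of the upper bound is deterministic in $\omega$.

## 10. A sharp Faber–Krahn inequality with traps

**Definition 8 (trap-poor cubes).** For $\eta\in(0,\frac12)$ and $V\subset\mathcal C$ let $\mathcal P(V)=\{z:|V\cap B_z|\le\eta L^d\}$.

For example, $V=\emptyset$ makes every cube poor, and so does one trap per cube once $\eta L^d\ge1$.

**Proposition A.** For all rational $R,\epsilon,M>0$ and $\eta\in(0,\frac12)$ there is $t_0(\omega)$ such that for $t\ge t_0$, all $|\kappa|_\infty\le2t/(Rn)+1$ and all $V\subset\mathcal C$,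
$$n^2\lambda(\mathcal C\cap\Lambda_\kappa\setminus V)\ge\min\Big\{M,\frac{\bar a}m\mu(v)\Big\}-\epsilon,\qquad v=(L/n)^d\,|\mathcal P(V)\cap Z_\kappa| .$$

*Proof.* Otherwise there are $t\to\infty$ along a sequence (index suppressed) and $\kappa,V$ violating this. Pass to a subsequence with $v\to v_\infty\in[0,C_R]$. Let $f$ be a minimizer for $\lambda=\lambda(\mathcal C\cap\Lambda_\kappa\setminus V)$ with $\|f\|^2=n^d$. Then $\mathcal E(f)=n^{d-2}\cdot n^2\lambda\le Mn^{d-2}$. Constants may now depend on $R,M$. We rescale $f$ by $n$, pass to a limit $u$ on $\mathbb R^d$, and apply (2.4) to $u$.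

**Step 1: cube averages.** The purpose is to replace $f$ by a function of $z$. By (E1), $|\pi(v)-v|_1\le k$ for $|v|_\infty\le4t$, so $\tilde f(v)=0$ whenever $|v|_\infty\le4t$ and $v$ has sup-distance $>k$ from $\Lambda_\kappa\subset[-2t-2Rn,2t+2Rn]^d$. Redefine $\tilde f=0$ for $|v|_\infty>4t$. Then $\tilde f=0$ at all points at distance $>k$ from $\Lambda_\kappa$. Let $F(z)=L^{-d}\sum_{v\in B_z}\tilde f(v)$. It vanishes off $Z_\kappa$, and so does $\nabla\tilde f$ on $B_z$ for $z\notin Z_\kappa$. Then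
$$\sum_z\sum_{v\in B_z'}(\tilde f(v)-F(z))^2\le CL^2n^{d-2}=o(n^d),\qquad\sum_{z,j}L^d|F(z+e_j)-F(z)|^2\le CL^2n^{d-2}. \tag{10.1}$$
The first bound is (P) with $\sum_z\mathcal E_{B_z''}\le5^d\mathcal E$; cubes with $|Lz|_\infty>3t$ contribute $0$. The second follows by Jensen, because $B_{z+e_j}\subset B_z'$. Since $F$ is supported in a box of side at most $C n/L$, writing $F(z)$ as a sum of increments in direction $e_1$ gives $\sum_zF(z)^2\le C(n/L)^2\sum_{z,j}|F(z+e_j)-F(z)|^2$. Hence $\sum_zL^dF(z)^2\le Cn^d$, and with (10.1) $\sum_v\tilde f(v)^2\le Cn^d$.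

**Step 2: compactness.** Let $x_0=L\lfloor Rn\kappa/L\rfloor$ (coordinatewise), and let cell $z$ be $\{y\in\mathbb R^d:x_0+ny\in Lz+[0,L)^d\}$, of volume $(L/n)^d$. Let $U=F(z)$ on cell $z$, and let $\hat U$ be the multilinear interpolation of the values $F(z)$ at the points $(Lz-x_0)/n$. Supports stay in a fixed compact set. On each cell, $|\partial_j\hat U|$ is at most $n/L$ times the largest of the $2^{d-1}$ increments of $F$ in direction $j$, and $|\hat U-U|$ is at most the sum of the increments along the edges of the cell. So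
$$\|\nabla\hat U\|_2^2\le C(L/n)^{d-2}\sum_{z,j}|F(z+e_j)-F(z)|^2\le C,\qquad\|\hat U-U\|_2^2\le C(L/n)^d\sum_{z,j}|F(z+e_j)-F(z)|^2\le C(L/n)^2\to0 .$$
By Rellich, along a subsequence $U\to u$ in $L^2(\mathbb R^d)$ with $u\in H^1(\mathbb R^d)$ of compact support. By (E2), for each rational $\epsilon'>0$ the union of the $\epsilon'$-bad cells in $Z_\kappa$ has volume tending to $0$.

**Step 3: mass, $m\int u^2=1$.** By the triangle inequality in $\ell^2(\mathcal C,\deg)$ and (10.1) ($\tilde f=f$ on $\mathcal C$),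
$$\Big|\|f\|-\Big(\sum_zF(z)^2\deg(B_z)\Big)^{1/2}\Big|\le\Big(2d\sum_z\sum_{x\in\mathcal C\cap B_z}(f(x)-F(z))^2\Big)^{1/2}=o(n^{d/2}).$$
Also $n^{-d}\sum_zF(z)^2\deg(B_z)=\int U^2\varrho$ with $\varrho=L^{-d}\deg(B_z)\in[0,2d]$ on cell $z$. As $U^2\to u^2$ in $L^1$, $U=0$ off the cells of $Z_\kappa$, and $|\varrho-m|\le\epsilon'$ on $\epsilon'$-good cells for every rational $\epsilon'>0$, we get $\int U^2\varrho\to m\int u^2$. Since $\|f\|^2=n^d$, $m\int u^2=1$.

**Step 4: mean gradients converge weakly to $\nabla u$.** Let $G=n\,g_{B_z}(f)$ on cell $z$ for $z\in Z_\kappa$, and $G=0$ elsewhere. By (G), $\|G\|_2^2=(L/n)^dn^2\sum_{z\in Z_\kappa}|g_{B_z}(f)|^2\le C$. Let $\varphi\in C_c^\infty(\mathbb R^d)$. Then $\int\varphi G_j=n^{1-d}\sum_v\varphi_v\nabla_j\tilde f(v)$, with $\varphi_v$ the average of $\varphi$ over the cell of the cube containing $v$. By (G) and Cauchy–Schwarz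
$$\sum_v|\nabla_j\tilde f(v)|\le(\#Z_\kappa)^{1/2}\big(C_35^dL^d\mathcal E(f)\big)^{1/2}\le Cn^{d-1},$$
so replacing $\varphi_v$ by $\varphi((v-x_0)/n)$ costs $O(L/n)$. Summation by parts turns the sum into
$$-n^{-d}\sum_v\tilde f(v)\,\partial_j\varphi((v-x_0)/n)+O\Big(n^{-1-d}\sum_v|\tilde f(v)|\Big),$$
and $\sum_v|\tilde f(v)|\le Cn^d$ by Cauchy–Schwarz ($\tilde f$ is supported on at most $Cn^d$ points). Replacing $\tilde f$ by $F$ costs at most $Cn^{-d}\cdot n^{d/2}(L^2n^{d-2})^{1/2}=CL/n$ by (10.1), and replacing $\partial_j\varphi$ at lattice points by its averages over cells costs $O(L/n)$. So the limit is that of $-\int U\partial_j\varphi$, namely $-\int u\,\partial_j\varphi=\int\varphi\,\partial_ju$. With the $L^2$ bound, $G\rightharpoonup\nabla u$ weakly in $L^2$.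

**Step 5: energy, $\liminf n^2\lambda\ge\bar a\int|\nabla u|^2$.** For rational $\epsilon'>0$ let $\chi$ be the indicator of the union of the $\epsilon'$-good cells with $z\in Z_\kappa$. The set where $G\ne0$ and $\chi=0$ has volume tending to $0$ and $G$ is bounded in $L^2$, so $\chi G\rightharpoonup\nabla u$ too, and $\liminf\int\chi|G|^2\ge\int|\nabla u|^2$. Sum the inequality of $\mathfrak H_{L,\epsilon'}(Lz)$ over good $z\in Z_\kappa$, using that the $B_z$ are disjoint and each edge is in at most $5^d$ of the $B_z''$: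
$$(\bar a+\epsilon')\mathcal E(f)\ge(\bar a+\epsilon')\sum_{z\text{ good}}\mathcal E_{B_z}(f)\ge\bar a^2\sum_{z\text{ good}}L^d|g_{B_z}(f)|^2-5^d\epsilon'\mathcal E(f).$$
Multiply by $n^{2-d}$. Since $n^{2-d}\sum_{\rm good}L^d|g_{B_z}(f)|^2=\int\chi|G|^2$ and $n^{2-d}\mathcal E(f)=n^2\lambda\le M$, taking the liminf and then $\epsilon'\to0$ gives the claim.

**Step 6: support, $|\{u\ne0\}|\le v_\infty$.** If $z\notin\mathcal P(V)$, then $f$ vanishes on more than $\eta L^d$ points of $\mathcal C\cap B_z$, so $\eta L^dF(z)^2\le\sum_{x\in\mathcal C\cap B_z}(f(x)-F(z))^2$. By (10.1), $\sum_{z\notin\mathcal P(V)}L^dF(z)^2=o(n^d)$. With $E$ the union of the cells of $\mathcal P(V)\cap Z_\kappa$, which has $|E|=v$, this says $\int_{E^c}U^2\to0$, hence $\int_{E^c}u^2\to0$. Let $h\in[0,1]$ be a weak-$*$ limit of $1_E$ along a subsequence. The sets $E$ lie in a fixed compact set, so $\int h=v_\infty$; and $\int(1-h)u^2=0$. So $h=1$ a.e. on $\{u\ne0\}$, and $|\{u\ne0\}|\le v_\infty$.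

**Step 7: contradiction.** By Step 3, $u\ne0$, so $v_\infty>0$. By Step 5, (2.4) and Step 3,
$$\liminf n^2\lambda\ge\bar a\,\mu(v_\infty)\int u^2=\frac{\bar a}m\mu(v_\infty)=\lim\frac{\bar a}m\mu(v),$$
contradicting $n^2\lambda<\frac{\bar a}m\mu(v)-\epsilon$. $\square$

## 11. Upper bound: random traps, localization, coarse pictures

Fix a starting point $x\in\mathcal C$ with $|x|_\infty\le t$ (for the Theorem, $x=0$).

**Step 1: the range as survival among traps.** Let each point of $\mathcal C$ belong to a random set $V$ independently with probability $1-\alpha$ (law $\mathbb P$, expectation $\mathbb E$). Given the path, its range avoids $V$ with probability $\alpha^{N(t)}$. Let $A=\mathcal C\cap[-2t,2t]^d\setminus V$; the walk cannot leave $[-2t,2t]^d$ by time $t$. By Fubini and (2.1),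
$$E^\omega_x(\alpha^{N(t)})=\mathbb E\,P_x^\omega(X_s\in A,\,s\le t)\le Ct^{d/2}\,\mathbb E\big[e^{-t\lambda(A)}\big]$$
(the probability is $0$ if $x\notin A$).

**Step 2: localization to boxes of side $2Rn$.** In $[-2t,2t]^d$ there would be too many coarse pictures, so we cut. Choose $\chi\in C_c^\infty((-1,1)^d)$, $\chi\ge0$, with $\sum_{\kappa\in\mathbb Z^d}\chi(\cdot-\kappa)^2=1$. (Take a smooth $\chi_0\ge0$ supported in $(-1,1)^d$ and positive on $[-\frac12,\frac12]^d$, and divide by $(\sum_\kappa\chi_0(\cdot-\kappa)^2)^{1/2}$.) Let $\chi_\kappa(x)=\chi(x/(Rn)-\kappa)$, $R$ rational. Since $\sum_\kappa\chi_\kappa(x)\chi_\kappa(y)=1-\frac12\sum_\kappa(\chi_\kappa(x)-\chi_\kappa(y))^2$, expanding the square gives for an edge $\{x,y\}$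
$$\sum_\kappa(\chi_\kappa(x)f(x)-\chi_\kappa(y)f(y))^2=(f(x)-f(y))^2+f(x)f(y)\sum_\kappa(\chi_\kappa(x)-\chi_\kappa(y))^2,$$
and the last sum is at most $C(Rn)^{-2}$. As $\sum_{\{x,y\}}|f(x)f(y)|\le\frac12\|f\|^2$ and $\|f\|^2=\sum_\kappa\|\chi_\kappa f\|^2$,
$$\sum_\kappa\mathcal E(\chi_\kappa f)\le\mathcal E(f)+\frac C{R^2n^2}\sum_\kappa\|\chi_\kappa f\|^2 .$$
For $A\ne\emptyset$ take for $f$ the minimizer for $A$. Then some $\kappa$ with $\chi_\kappa f\ne0$ satisfies $\lambda(A\cap\Lambda_\kappa)\le\lambda(A)+\frac C{R^2n^2}$. For it $\Lambda_\kappa\cap[-2t,2t]^d\ne\emptyset$, so $|\kappa|_\infty\le2t/(Rn)+1$. By monotonicity of $\lambda$ and $t/n^2=n^d$,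
$$E_x^\omega(\alpha^{N(t)})\le Ct^{d/2}e^{Cn^d/R^2}\sum_{|\kappa|_\infty\le2t/(Rn)+1}\mathbb E\big[e^{-t\lambda(\mathcal C\cap\Lambda_\kappa\setminus V)}\big]. \tag{11.1}$$

**Step 3: the price of a trap-poor cube.** Let $h(\eta)=-\eta\log\eta-(1-\eta)\log(1-\eta)$, $\epsilon>0$ rational, $0<\eta<\theta-\epsilon$, $\eta<\frac12$. If $z$ is $\epsilon$-good, then $N_z=|\mathcal C\cap B_z|\ge(\theta-\epsilon)L^d$, and with $\sum_{i\le\eta r}\binom ri\le e^{h(\eta)r}$,
$$\mathbb P(z\in\mathcal P(V))=\sum_{i\le\eta L^d}\binom{N_z}i(1-\alpha)^i\alpha^{N_z-i}\le\alpha^{N_z-\eta L^d}\sum_{i\le\eta L^d}\binom{L^d}i\le e^{-\beta'L^d},\qquad\beta'=\beta(\theta-\epsilon-\eta)-h(\eta).$$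
Take $\epsilon,\eta$ so small that $\beta'>0$. By independence over cubes and (E2), uniformly in $\kappa$ and $\Pi\subset Z_\kappa$,
$$\mathbb P(\mathcal P(V)\cap Z_\kappa=\Pi)\le\exp\big(-\beta'L^d(|\Pi|-\#\{\epsilon\text{-bad }z\in Z_\kappa\})\big)\le\exp\big(-\beta'L^d|\Pi|+o(n^d)\big).$$

**Step 4: summing over pictures.** There are at most $2^{\#Z_\kappa}=e^{O((n/L)^d)}=e^{o(n^d)}$ sets $\Pi$. On the event $\mathcal P(V)\cap Z_\kappa=\Pi$, Proposition A applies with $v=(L/n)^d|\Pi|$, whatever $V$ is. Since $L^d|\Pi|=n^dv$ and $t\lambda=n^d\cdot n^2\lambda$,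
$$\mathbb E\big[e^{-t\lambda(\mathcal C\cap\Lambda_\kappa\setminus V)}\big]\le e^{o(n^d)}\sup_{v\ge0}\exp\Big(-n^d\Big[\beta'v+\min\Big\{M,\frac{\bar a}m\mu(v)\Big\}-\epsilon\Big]\Big)\le\exp\big(-n^d[\min\{M,I(\beta')\}-\epsilon]+o(n^d)\big),$$
uniformly in $\kappa$. There are $O(t^d)$ values of $\kappa$ in (11.1) ($R$ fixed). Taking $M>I(\beta')$,
$$\limsup_{t\to\infty}n^{-d}\log\sup_{x\in\mathcal C,\,|x|_\infty\le t}E^\omega_x(\alpha^{N(t)})\le-I(\beta')+\epsilon+\frac C{R^2}. \tag{11.2}$$
Let $R\to\infty$ and $\epsilon,\eta\to0$. Then $\beta'\to\beta\theta$, and $I$ is continuous, so $\limsup\le-I(\beta\theta)$. The exceptional null set is that of Lemma 4 and does not depend on $\alpha$. With Section 5 this proves the Theorem: alternative (a) holds for all $d\ge2$, $p>p_c$, $\alpha\in\,]0,1[$. $\blacksquare$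

## 12. Other starting points, lower large deviations, comparison with $\mathbb Z^d$

**Complement 1.** The upper bound (11.2) is uniform over $|x|_\infty\le t$, and $s_t\le t$ for large $t$. For the lower bound from $x\in\mathcal C$, by (5.2)
$$d_\omega(x,x^*)\le d_\omega(x,0)+d_\omega(0,x^*)\le\rho|x|_1+C_Rn+2C(\omega)=o(n^d)$$
uniformly over $|x|_\infty\le s_t=o(n^d)$. Repeat (5.3) with $\ell=d_\omega(x,x^*)$. $\square$

**Complement 2.** *Lower bound.* If $R$ is rational and $\theta\omega_dR^d<v$, then for large $t$ we have $|A_0|+\ell+1\le vn^d$ in (5.3), so $\liminf n^{-d}\log P^\omega(N(t)\le vn^d)\ge-\frac{\bar a}m\mu_1R^{-2}$. Let $\omega_dR^d\uparrow v/\theta$ and use $\mu_1R^{-2}=\mu(\omega_dR^d)$.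

*Upper bound.* By Chebyshev, $P^\omega(N(t)\le vn^d)\le e^{\beta vn^d}E^\omega(e^{-\beta N(t)})$. So the Theorem gives, for every $\beta>0$,
$$\limsup_{t\to\infty}n^{-d}\log P^\omega(N(t)\le vn^d)\le\beta v-\inf_{s>0}\Big\{\beta\theta s+\frac{\bar a}m\mu(s)\Big\}.$$
The function $s\mapsto\frac{\bar a}m\mu(s)$ is a multiple of $s^{-2/d}$, hence convex, decreasing and differentiable. With $\beta=-\frac{\bar a}{m\theta}\mu'(v/\theta)>0$ the minimizer is $s=v/\theta$, and the bound becomes $\beta v-\beta v-\frac{\bar a}m\mu(v/\theta)$. As the Theorem holds for all $\alpha$ off one null set, this holds for all $v>0$ simultaneously. $\square$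

**Complement 3.** For $p=1$ we have $\theta=1$, $m=2d$, and $\bar a=1$ (Section 3), so the Theorem identifies
$$-c_d(\alpha)=\frac{d+2}2(\beta\omega_d)^{\frac2{d+2}}\Big(\frac{2\mu_1}{d}\cdot\frac1{2d}\Big)^{\frac d{d+2}}.$$
Dividing the formula for $I(\beta\theta)$ by this one gives $-I(\beta\theta)=c_d(\alpha)\,\theta^{2/(d+2)}(2d\bar a/m)^{d/(d+2)}$. $\square$
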